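\title{Valdivia dual balls without a symmetric dense $\Sigma$-subset}

\begin{abstract}
Let $X$ be a real or complex Banach space whose dual unit ball, with the weak$^*$ topology, is a Valdivia compact space. We ask whether the ball has a dense $\Sigma$-subset that is symmetric about the origin. The answer is yes if the density character of $X$ is at most $\aleph_1$, and then the subset can be chosen invariant under all unimodular scalars. In general the answer is no: for every cardinal $\kappa\ge\aleph_2$ we construct in ZFC a space of density character $\kappa$ whose dual ball is Valdivia but has no dense $\Sigma$-subset containing $0$, and hence no symmetric one. The obstruction is a pair of commuting retractions that are forced to give one coordinate two different values.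
\end{abstract}

\section{The question and the results}

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, Banach spaces are over $\mathbb K$, compact spaces are Hausdorff, and $G=\{\theta\in\mathbb K:|\theta|=1\}$. For a set $\Gamma$ we give $\mathbb R^\Gamma$ the topology of pointwise convergence and put
\[
\Sigma(\Gamma)=\bigl\{x\in\mathbb R^\Gamma:\ \{\gamma\in\Gamma:x(\gamma)\ne0\}\text{ is countable}\bigr\}.
\]
An \emph{embedding} of a compact space $K$ is a homeomorphism onto a subspace; every continuous injection of $K$ into a Hausdorff space is one. A subset $A\subset K$ is a \emph{$\Sigma$-subset} if $A=h^{-1}(\Sigma(\Gamma))$ for some set $\Gamma$ and some embedding $h:K\to\mathbb R^\Gamma$, and $K$ is \emph{Valdivia} if it has a dense $\Sigma$-subset. An embedding into $\mathbb C^\Gamma$ serves equally well: after splitting each coordinate into its real and imaginary parts, the points whose image has countably many nonzero coordinates are the same.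

A $\Sigma$-subset is a supply of metrizable pieces of $K$. If $D\subset A$ is countable, all $h(d)$ with $d\in D$ vanish off one countable set $\Theta\subset\Gamma$. The set $\{x\in K:h(x)=0\text{ off }\Theta\}$ is closed, is contained in $A$ and embeds in $\mathbb R^\Theta$. So $\overline D$ is a metrizable compact subset of $A$.

For a Banach space $X$ let $B_{X^*}$ be the closed unit ball of $X^*$ with the weak$^*$ topology $w^*$, which is compact by the Banach--Alaoglu theorem, and let $\operatorname{dens}X$ be the least cardinality of a norm-dense subset of $X$. A set $A\subset B_{X^*}$ is \emph{symmetric} if $-A=A$. The Valdivia property of $B_{X^*}$ is purely topological, but the most obvious embeddings of $B_{X^*}$ are linear: if a family $(f_\gamma)_{\gamma\in\Gamma}$ in $X$ separates the points of $X^*$, then $h(x)=(x(f_\gamma))_{\gamma}$ is an embedding into $\mathbb K^\Gamma$, and its $\Sigma$-subset contains $0$ and is invariant under $G$. If $X$ is separable, $\Gamma$ can be taken countable, and the $\Sigma$-subset is the whole ball. Symmetry is a weak trace of linearity, and one may ask whether this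 much comes for free. The question is posed in \cite[Question 4.6]{comv}.

\begin{quote}
\textbf{Question.} Let $X$ be a Banach space such that $(B_{X^*},w^*)$ is Valdivia. Is there a symmetric dense $\Sigma$-subset of $(B_{X^*},w^*)$?
\end{quote}

A given dense $\Sigma$-subset need not be symmetric.

\begin{example}\label{ex:cube}
Let $\Gamma$ be uncountable and let $X=\ell^1(\Gamma)$ over $\mathbb R$. Evaluation at the unit vectors identifies $B_{X^*}$ with the cube $[-1,1]^\Gamma$. For $u$ in the cube, the embedding $h_u(x)=x-u$ gives the $\Sigma$-subset $A_u$ of the points that agree with $u$ at all but countably many coordinates. It is dense, since finitely many coordinates can be prescribed freely, and $-A_u=A_{-u}$. The set $A_0$ is symmetric. If $u$ has uncountably many nonzero coordinates, then $0\notin A_u$ and $A_u\cap A_{-u}=\emptyset$.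
\end{example}

So the problem is to repair an asymmetric $A=h^{-1}(\Sigma(\Gamma))$. Passing to $A\cap(-A)$ can give the empty set, as in the example. Passing to the odd part $x\mapsto\frac12(h(x)-h(-x))$ of the embedding turns $h_u$ into $h_0$, which is what we want, but it can destroy injectivity: $h(x)=(x^2,\sin 2x)$ embeds $[-1,1]$ in the plane, and its odd part $(0,\sin2x)$ is not injective. Still, $G$ is a compact group acting on the ball, and one would guess that a more careful average over $G$ always succeeds. It does up to density $\aleph_1$, and it does not beyond.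

\begin{theorem}\label{thm:no}
For every cardinal $\kappa\ge\aleph_2$ and for both scalar fields there is a Banach space $X$ with $\operatorname{dens}X=\kappa$ such that $(B_{X^*},w^*)$ is Valdivia, but no dense $\Sigma$-subset of $(B_{X^*},w^*)$ contains $0$. Consequently, for no $\lambda\in G\setminus\{1\}$ is there a dense $\Sigma$-subset $A$ with $\lambda A=A$. In particular, there is no symmetric dense $\Sigma$-subset.
\end{theorem}

\begin{theorem}\label{thm:yes}
If $\operatorname{dens}X\le\aleph_1$ and $(B_{X^*},w^*)$ is Valdivia, then $(B_{X^*},w^*)$ has a dense $\Sigma$-subset $A$ with $\lambda A=A$ for all $\lambda\in G$. In particular, $A$ is symmetric.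
\end{theorem}

Both proofs are in ZFC. The answer to the question is therefore negative over $\mathbb R$ and over $\mathbb C$, and the least density character of a counterexample is exactly $\aleph_2$.

Both theorems rest on one tool, developed in Section~\ref{sec:retr}: a dense $\Sigma$-subset produces many retractions, any two of which commute. Section~\ref{sec:yes} averages them over $G$ along a chain of length $\omega_1$ and proves Theorem~\ref{thm:yes}. Section~\ref{sec:cell} exhibits, on a small metrizable convex set, two kinds of retractions that cannot both commute and fix $0$. Section~\ref{sec:K} arranges copies of this set in a grid with $\aleph_1$ rows and $\aleph_2$ columns, and Section~\ref{sec:zero} shows that every dense $\Sigma$-subset of the result produces such a pair.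

From set theory we need little. The ordinals $\omega_1$ and $\omega_2$ are the least ordinals of cardinality $\aleph_1$ and $\aleph_2$. They are regular: a countable subset of $\omega_1$, and a subset of $\omega_2$ of cardinality at most $\aleph_1$, is bounded. An ordinal $\delta$ has \emph{cofinality $\omega$} if it is the supremum of a strictly increasing sequence of smaller ordinals. We write $\mathbb N=\{0,1,2,\dots\}$.

\section{Retractions from a dense $\Sigma$-subset}\label{sec:retr}

We use two facts about compact spaces.

\emph{Factorization.} Let $\pi:L\to M$ be a continuous surjection of compact spaces and let $r:L\to N$ be continuous and constant on the fibers of $\pi$. Then $r=s\circ\pi$ with $s:M\to N$ continuous, because $\pi$ is a closed map and $s^{-1}(F)=\pi(r^{-1}(F))$ for closed $F\subset N$.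

\emph{Countable dependence.} Let $M\subset\mathbb K^T$ be compact and let $f:M\to\mathbb K$ be continuous. Then there is a countable $T_0\subset T$ such that $x|_{T_0}=y|_{T_0}$ implies $f(x)=f(y)$. Indeed, by the Stone--Weierstrass theorem the real and imaginary parts of $f$ are uniform limits of sequences of polynomials in the real and imaginary parts of the coordinates, and each polynomial involves finitely many coordinates.

\subsection*{Maps based on a set of coordinates}

Let $L\subset\mathbb K^\Omega$ be a nonempty compact set and let $S\subset\Omega$. A continuous map $r:L\to L$ is \emph{based on $S$} if $r(x)|_S=x|_S$ for all $x\in L$, and $r(x)=r(y)$ whenever $x|_S=y|_S$. Such a map forgets the coordinates outside $S$ and then rebuilds them continuously from those in $S$. It is a retraction: $r(r(x))=r(x)$. The second part of the next lemma is the device behind the counterexample: it tells us where $r(x)$ lies without any knowledge of $r$.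

\begin{lemma}\label{lem:force}
Let $r:L\to L$ be based on $S$, and let $x,x_0,x_1,\dots\in L$ satisfy $x_k|_S\to x|_S$ pointwise.
\begin{enumerate}
\item[(i)] $r(x_k)\to r(x)$.
\item[(ii)] Let $F\subset L$ be closed, and suppose that for each $k$ every $y\in L$ with $y|_S=x_k|_S$ lies in $F$. Then $r(x)\in F$.
\end{enumerate}
\end{lemma}

\begin{proof}
Factorization through the restriction map $\pi:L\to L|_S$ gives $r=s\circ\pi$ with $s$ continuous, which proves (i). In (ii), $r(x_k)|_S=x_k|_S$, so $r(x_k)\in F$, and $r(x)\in F$ by (i).
\end{proof}

\subsection*{Saturated pairs}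

Now let $h:L\to\mathbb R^\Gamma$ be an embedding, with coordinates $h_\gamma$, such that $A=h^{-1}(\Sigma(\Gamma))$ is dense in $L$. For $x\in L$ put $\operatorname{supp}x=\{\gamma:h_\gamma(x)\ne0\}$; this set is countable exactly when $x\in A$. The space $L$ carries two systems of coordinates, indexed by $\Omega$ and by $\Gamma$. In the second system there is a natural candidate for a retraction: choose $\Theta\subset\Gamma$ and replace $h(x)$ by $h(x)1_\Theta$, the function that equals $h(x)$ on $\Theta$ and $0$ elsewhere. There are two difficulties. The point $h(x)1_\Theta$ need not lie in $h(L)$, and in our applications $h$ is unknown, so the retraction has to be described in the first system. Both are removed by closing $\Theta$, together with a subset of $\Omega$, under countably valued operations. Fix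
\begin{itemize}
\item for $\gamma\in\Gamma$, a countable $\Omega(\gamma)\subset\Omega$ such that $x|_{\Omega(\gamma)}=y|_{\Omega(\gamma)}$ implies $h_\gamma(x)=h_\gamma(y)$;
\item for $\tau\in\Omega$, a countable $\Gamma(\tau)\subset\Gamma$ such that $h(x)|_{\Gamma(\tau)}=h(y)|_{\Gamma(\tau)}$ implies $x(\tau)=y(\tau)$;
\item for finite $F\subset\Gamma$, a countable $D_F\subset A$ such that $h(D_F)|_F$ is dense in $h(L)|_F$.
\end{itemize}
The first two choices are countable dependence on $L$ and on $h(L)$. The third is where density of $A$ enters: $h(A)|_F$ is dense in $h(L)|_F$, and it is separable as a subset of $\mathbb R^F$.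

A pair $(S,\Theta)$ with $S\subset\Omega$ and $\Theta\subset\Gamma$ is \emph{saturated} if
\begin{enumerate}
\item[(a)] $\Omega(\gamma)\subset S$ for $\gamma\in\Theta$;
\item[(b)] $\Gamma(\tau)\subset\Theta$ for $\tau\in S$;
\item[(c)] $\operatorname{supp}d\subset\Theta$ whenever $F\subset\Theta$ is finite and $d\in D_F$.
\end{enumerate}
By (a) and (b), $x|_S$ and $h(x)|_\Theta$ determine each other. If $\lambda\in G$, $\lambda L=L$ and $\lambda A=A$, the pair is \emph{$\lambda$-saturated} if in addition $\operatorname{supp}(\lambda d)\subset\Theta$ for the points $d$ in (c).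

\begin{lemma}\label{lem:exist}
Every pair $(S_1,\Theta_1)$ is contained in a saturated pair $(S,\Theta)$ with $|S|,|\Theta|\le\mu:=\max(|S_1|,|\Theta_1|,\aleph_0)$. If $\lambda L=L$ and $\lambda A=A$, the pair can be taken $\lambda$-saturated. The union of a nonempty increasing chain of saturated pairs is saturated.
\end{lemma}

\begin{proof}
Given $(S_i,\Theta_i)$ of size at most $\mu$, add to $S_i$ the sets $\Omega(\gamma)$ for $\gamma\in\Theta_i$, and add to $\Theta_i$ the sets $\Gamma(\tau)$ for $\tau\in S_i$ and $\operatorname{supp}d$ (and $\operatorname{supp}(\lambda d)$) for $d\in D_F$ with $F\subset\Theta_i$ finite. These are at most $\mu$ sets, and each is countable because $d\in A$ (and $\lambda d\in A$). So the new pair $(S_{i+1},\Theta_{i+1})$ has size at most $\mu$. The union over $i$ is saturated, since a finite subset of the union of a chain lies in one member. The same remark proves the last claim.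
\end{proof}

\begin{lemma}\label{lem:retr}
Let $(S,\Theta)$ be a saturated pair. For every $x\in L$ there is a unique $r(x)\in L$ with $h(r(x))=h(x)1_\Theta$. Moreover:
\begin{enumerate}
\item[(i)] $r$ is continuous and based on $S$;
\item[(ii)] $r(x)=x$ if $\operatorname{supp}x\subset\Theta$;
\item[(iii)] the maps $r,r'$ given by two saturated pairs commute;
\item[(iv)] if $\Theta$ is countable, then $r(L)\subset A$;
\item[(v)] if the pair is $\lambda$-saturated, then $r(\lambda x)=\lambda r(x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $D_\Theta$ be the union of the sets $D_F$ over finite $F\subset\Theta$, and let $L_\Theta=\{y\in L:\operatorname{supp}y\subset\Theta\}$, a closed set that contains $D_\Theta$ by (c). Fix $x\in L$, a finite $F'\subset\Gamma$ and $\varepsilon>0$. Choose $d\in D_{F'\cap\Theta}$ with $|h_\gamma(d)-h_\gamma(x)|<\varepsilon$ for $\gamma\in F'\cap\Theta$. For $\gamma\in F'\setminus\Theta$ we have $h_\gamma(d)=0$. So $h(d)$ is within $\varepsilon$ of $h(x)1_\Theta$ on $F'$, and $h(x)1_\Theta$ lies in the closure of $h(D_\Theta)$, which is $h(\overline{D_\Theta})$ by compactness. Thus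 $r(x)$ exists and lies in $\overline{D_\Theta}$. It is unique because $h$ is injective.

The map $r=h^{-1}(h\,1_\Theta)$ is continuous. The points $r(x)$ and $x$ have the same $h$-coordinates on $\Theta$, so $r(x)|_S=x|_S$ by (b). If $x|_S=y|_S$, then $h(x)|_\Theta=h(y)|_\Theta$ by (a), so $r(x)=r(y)$. This proves (i). For (ii), $\operatorname{supp}x\subset\Theta$ means $h(x)1_\Theta=h(x)$. For (iii), both $r(r'(x))$ and $r'(r(x))$ have $h$-image $h(x)1_{\Theta\cap\Theta'}$. For (iv), $\operatorname{supp}r(x)\subset\Theta$.

For (v), we have $\lambda D_\Theta\subset L_\Theta$, hence $\lambda\overline{D_\Theta}\subset L_\Theta$ and $\lambda r(x)\in L_\Theta$. By (ii) and (i), and since $(\lambda r(x))|_S=(\lambda x)|_S$, we get $\lambda r(x)=r(\lambda r(x))=r(\lambda x)$.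
\end{proof}

In Example~\ref{ex:cube}, with $\Omega=\Gamma$ and $h=h_u$, we may take $\Omega(\gamma)=\Gamma(\gamma)=\{\gamma\}$ and let $D_F$ consist of the points that are rational on $F$ and equal to $u$ elsewhere. Then every pair $(\Theta,\Theta)$ is saturated, and $r(x)$ equals $x$ on $\Theta$ and $u$ off $\Theta$.

The first application reduces symmetry to a statement about one point.

\begin{lemma}\label{lem:zero}
Let $L\subset\mathbb K^\Omega$ be compact with $0\in L$, let $\lambda\in G\setminus\{1\}$ satisfy $\lambda L=L$, and let $A$ be a dense $\Sigma$-subset of $L$ with $\lambda A=A$. Then $0\in A$.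
\end{lemma}

\begin{proof}
Take a countable $\lambda$-saturated pair and its map $r$. Then $r(0)=r(\lambda0)=\lambda r(0)$, so $r(0)=0$ because $\lambda\ne1$, and $r(0)\in A$ by Lemma~\ref{lem:retr}(iv).
\end{proof}

\section{Density at most $\aleph_1$: averaging along a chain}\label{sec:yes}

The objects to average over $G$ are the retractions, not the embedding. In the cube, the retraction based on $\Theta$ extends $y\in[-1,1]^\Theta$ to the point $s(y)$ that equals $u$ off $\Theta$, and the average $\frac12(s(y)-s(-y))$ equals $y$ on $\Theta$ and $0$ off $\Theta$: the asymmetry is gone. In general the average is still a continuous rule for extending functionals, but we have no control over how the averages for different pairs interact. When $\operatorname{dens}X\le\aleph_1$ this does not matter. The space is the union of a chain of separable subspaces $X_\alpha$, each rule is used only for the step from $X_\alpha$ to $X_{\alpha+1}$, and a new embedding records by how much a functional deviates from the rule at each step.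

\begin{proof}[Proof of Theorem~\ref{thm:yes}]
Let $B=B_{X^*}$, and let $\Omega=\{f_\xi:\xi<\omega_1\}$ be norm-dense in $X$, where repetitions are allowed. The map $x\mapsto x|_\Omega$ is a continuous injection of $B$ into $\mathbb K^\Omega$, so we may regard $B$ as a compact subset of $\mathbb K^\Omega$ and apply Section~\ref{sec:retr} to $L=B$ and a dense $\Sigma$-subset of it.

\emph{The chain.} By Lemma~\ref{lem:exist} and recursion there are countable saturated pairs $(S_\alpha,\Theta_\alpha)$, $\alpha<\omega_1$, increasing in $\alpha$, equal to the union of the earlier pairs at limit ordinals, and with $f_\xi\in S_{\xi+1}$. Let $r_\alpha$ be their maps, let $X_\alpha$ be the closed linear span of $S_\alpha$, and let $B_\alpha=(B_{X_\alpha^*},w^*)$. For a limit ordinal $\mu<\omega_1$, the union $\bigcup_{\alpha<\mu}X_\alpha$ is a dense subspace of $X_\mu$. Also $X=\bigcup_{\alpha<\omega_1}X_\alpha$: each $f\in X$ is the limit of a sequence from $\Omega$, and the sequence lies in a single $S_\alpha$ because countable subsets of $\omega_1$ are bounded.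

\emph{Extension rules.} The restriction map $B\to B_\alpha$ is continuous, and it is onto by the Hahn--Banach theorem. Two elements of $B$ agree on $X_\alpha$ if and only if they agree on $S_\alpha$. Since $r_\alpha$ is based on $S_\alpha$, factorization gives a continuous $s_\alpha:B_\alpha\to B$ with $s_\alpha(x|_{X_\alpha})=r_\alpha(x)$, and $s_\alpha(y)|_{X_\alpha}=y$ for $y\in B_\alpha$.

\emph{Averaging.} Let $d\theta$ be the Haar probability measure on $G$, that is, the uniform measure on $\{1,-1\}$ or the normalized arc length on the circle. Define
\[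
\sigma_\alpha(y)(f)=\int_G\bar\theta\,s_\alpha(\theta y)(f)\,d\theta\qquad(y\in B_\alpha,\ f\in X).
\]
In the real case $\sigma_\alpha(y)=\frac12(s_\alpha(y)-s_\alpha(-y))$. For fixed $f$ the integrand is a continuous function of $(\theta,y)$ on $G\times B_\alpha$. As $G$ is compact, the integrand depends continuously on $y$ uniformly in $\theta$, so $y\mapsto\sigma_\alpha(y)(f)$ is continuous. The integral is linear in $f$ and bounded by $\|f\|$. Hence $\sigma_\alpha:B_\alpha\to B$ is continuous. For $f\in X_\alpha$ the integrand is $\bar\theta\,\theta\,y(f)=y(f)$, so $\sigma_\alpha(y)|_{X_\alpha}=y$. For $\lambda\in G$, the substitution $\varphi=\theta\lambda$, under which $\bar\theta=\lambda\bar\varphi$ and $d\theta$ is invariant, gives $\sigma_\alpha(\lambda y)=\lambda\sigma_\alpha(y)$.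

\emph{The new embedding.} For $x\in B$ put
\[
g_\alpha(x)=x|_{X_{\alpha+1}}-\sigma_\alpha(x|_{X_\alpha})|_{X_{\alpha+1}},\qquad
H(x)=\Bigl((x(f))_{f\in S_0},\ \bigl(g_\alpha(x)(f)\bigr)_{\alpha<\omega_1,\ f\in S_{\alpha+1}}\Bigr).
\]
Each coordinate of $H$ is continuous. Suppose $H(x)=H(x')$. We show $x|_{X_\alpha}=x'|_{X_\alpha}$ by induction on $\alpha$. For $\alpha=0$, $x$ and $x'$ agree on $S_0$. If they agree on $X_\alpha$, the $\sigma_\alpha$-terms in $g_\alpha(x)$ and $g_\alpha(x')$ coincide, so $x$ and $x'$ agree on $S_{\alpha+1}$. At a limit ordinal $\mu$ they agree on a dense subspace of $X_\mu$. Thus $x=x'$, and $H$ is an embedding. Let $A$ be its $\Sigma$-subset. Since $H(\lambda x)=\lambda H(x)$, we have $\lambda A\subset A$ for all $\lambda\in G$, and applying this to $\bar\lambda$ gives $\lambda A=A$.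

\emph{Density of $A$.} Let $x\in B$ and $\alpha<\omega_1$. We follow the rules from stage $\alpha$ on. Define $y_\beta\in B_\beta$ for $\alpha\le\beta<\omega_1$, each extending the earlier ones: $y_\alpha=x|_{X_\alpha}$; $y_{\beta+1}=\sigma_\beta(y_\beta)|_{X_{\beta+1}}$, which extends $y_\beta$; and for a limit ordinal $\mu$, the earlier functionals define a functional of norm at most $1$ on a dense subspace of $X_\mu$, and $y_\mu$ is its continuous extension. Together the $y_\beta$ define $y\in B$ with $y|_{X_\alpha}=x|_{X_\alpha}$ and $g_\beta(y)=0$ for $\beta\ge\alpha$. The remaining coordinates of $H(y)$ are indexed by $S_0$ and by the pairs $(\beta,f)$ with $\beta<\alpha$ and $f\in S_{\beta+1}$, and there are countably many of these. So $y\in A$. Every finite subset of $X$ lies in some $X_\alpha$, so every weak$^*$ neighborhood of $x$ contains such a $y$.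
\end{proof}

The hypothesis $\operatorname{dens}X\le\aleph_1$ is used to exhaust $X$ by a chain in which every stage, and the set of stages below it, is countable. This is what makes $H(y)$ countably supported. The commutation of the retractions, Lemma~\ref{lem:retr}(iii), played no role. It has real content only for pairs neither of which contains the other, and the counterexample is built on such pairs.

\section{One cell: two retractions that disagree}\label{sec:cell}

By Lemma~\ref{lem:zero}, it is enough to build a Valdivia dual ball in which $0$ lies in no dense $\Sigma$-subset. If $0\in A$, then $\operatorname{supp}0$ is countable, and it can be put into $\Theta$ at no cost. So we obtain many commuting retractions that fix $0$. We need geometric conditions on a convex set that make this impossible, whatever the embedding $h$ is.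

\subsection*{Forcing a coordinate}

Consider the set of all $(z,w,q_0,q_1,\dots)$ with entries of modulus at most $1$ and $|w-z|+2|q_t|\le2$ for all $t$. Over a point with $q=0$ every value of $w$ is allowed. Nevertheless, a map $r'$ based on $\{z,q_0,q_1,\dots\}$ has no freedom in $w$. Given $v$, change $q_k$ to $1$ and $w$ to $z$. The new points $v_k$ lie in the set and converge to $v$ on the coordinates $z$ and $q_t$, since each $q_t$ is changed only once. A point with $q_k=1$ must have $w=z$. By Lemma~\ref{lem:force}(ii), $w=z$ on the range of $r'$.

Now let a second sequence of coordinates $p_s$ force a second value $w=\phi(z,a)$ on the range of a map $r$ that sees $z$, the $p_s$ and one more coordinate $a$. If $r$ and $r'$ commute, then $\phi(z,a)=z$ on the range of $rr'$. We want this equation to keep the range away from $0$. The function $\phi$ must satisfy $\phi(\theta z,\theta a)=\theta\phi(z,a)$ for $\theta\in G$, since a dual ball is invariant under $G$. A linear $\phi$ is of no use, because the solutions of $\phi(z,a)=z$ then form a subspace. We take $\phi(z,a)=z|a|^2$. The solutions form the set $\{z=0\}\cup\{|a|=1\}$,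 which contains $0$, but the solutions with $z\ne0$ do not come near $0$.

\begin{lemma}\label{lem:collide}
Let $L$ be a topological space, let $z,a,w:L\to\mathbb K$ be continuous, and put $F=\{w=z|a|^2\}$ and $F'=\{w=z\}$. Let $r,r':L\to L$ be commuting continuous maps with $z\circ r=z\circ r'=z$, $r(L)\subset F$ and $r'(L)\subset F'$. If $c\mapsto v_c$ is a continuous map of $[0,1]$ into $L$ with $z(v_c)=c$, then $|a(r(r'(v_0)))|=1$.
\end{lemma}

\begin{proof}
The point $y_c=r(r'(v_c))=r'(r(v_c))$ lies in $F\cap F'$ and $z(y_c)=c$. So $c\,|a(y_c)|^2=w(y_c)=c$, and $|a(y_c)|=1$ for $0<c\le1$. Let $c\to0$.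
\end{proof}

\subsection*{The two inequalities}

A condition of the form $|w-z|a|^2|+|p|\le\text{const}$ is not evidently convex, because $z|a|^2$ is not linear. We add a convex term that dominates its second derivative. Let
\[
N(z,a)=2|z|^2+2|a|^2 ,
\]
and consider, for scalars $z,a,w,p,q\in\mathbb K$, the inequalities
\begin{gather}
\bigl|w-z|a|^2\bigr|+N(z,a)+|p|\le6,\tag{P}\label{eq:P}\\
|w-z|+2|q|\le2.\tag{Q}\label{eq:Q}
\end{gather}
Both are unchanged when all variables are multiplied by the same $\theta\in G$.

\begin{lemma}\label{lem:PQ}
The left side of \eqref{eq:P} is a convex function of $(z,a,w,p)$ on the set $\{|z|\le1,\ |a|\le1\}$, and the left side of \eqref{eq:Q} is convex. Moreover, let $|z|,|a|,|q|\le1$ and $N(z,a)+|p|\le6$.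
\begin{enumerate}
\item[(i)] If \eqref{eq:P} or \eqref{eq:Q} holds, it still holds with $p$, respectively $q$, replaced by $0$.
\item[(ii)] If $w=z|a|^2$, then \eqref{eq:P} holds, and \eqref{eq:Q} holds if $q=0$.
\item[(iii)] If $w=z$, then \eqref{eq:Q} holds, and \eqref{eq:P} holds if $p=0$.
\item[(iv)] If $|p|=6-N(z,a)$, then \eqref{eq:P} implies $w=z|a|^2$. If $|q|=1$, then \eqref{eq:Q} implies $w=z$.
\end{enumerate}
\end{lemma}

\begin{proof}
The left side of \eqref{eq:Q} is a sum of seminorms. Since $|\zeta|=\sup_{\theta\in G}\operatorname{Re}(\bar\theta\zeta)$, the left side of \eqref{eq:P} is the supremum over $\theta\in G$ of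
\[
\operatorname{Re}(\bar\theta w)+\bigl[N(z,a)-\operatorname{Re}(\bar\theta z|a|^2)\bigr]+|p| .
\]
A supremum of convex functions is convex, so it suffices to show that the bracket has nonnegative second derivative in every direction $(\zeta,\alpha)$ at every point with $|z|,|a|\le1$. The coefficient of $t^2$ in
\[
(z+t\zeta)\,|a+t\alpha|^2=(z+t\zeta)\bigl(|a|^2+2t\operatorname{Re}(\bar a\alpha)+t^2|\alpha|^2\bigr)
\]
is $2\zeta\operatorname{Re}(\bar a\alpha)+z|\alpha|^2$, of modulus at most $2|\zeta||\alpha|+|\alpha|^2\le|\zeta|^2+2|\alpha|^2$. The coefficient of $t^2$ in $N(z+t\zeta,a+t\alpha)$ is $2|\zeta|^2+2|\alpha|^2$, which is at least as large.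

Parts (i) and (iv) are read off from the inequalities. For (ii) and (iii), note that $|z-z|a|^2|=|z|(1-|a|^2)\le1$ and $N(z,a)\le4$. If $w=z|a|^2$, then \eqref{eq:P} reads $N(z,a)+|p|\le6$, and for $q=0$ the left side of \eqref{eq:Q} is at most $1$. If $w=z$, then \eqref{eq:Q} reads $2|q|\le2$, and for $p=0$ the left side of \eqref{eq:P} is at most $1+4$.
\end{proof}

So $w$ has two safe values: $z|a|^2$ leaves $p$ free once $q=0$, and $z$ leaves $q$ free once $p=0$.

\subsection*{The cell}

Let $C$ be the set of all $v=(z,a,w,(p_s)_{s\in\mathbb N},(q_t)_{t\in\mathbb N})$ such that $|z|,|a|,|w|,|q_t|\le1$, \eqref{eq:P} holds for each $p=p_s$, and \eqref{eq:Q} holds for each $q=q_t$. It is compact, convex and invariant under $G$.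

\begin{proposition}\label{prop:cell}
Let $r,r':C\to C$ be commuting maps, $r$ based on $\{z,a,p_0,p_1,\dots\}$ and $r'$ based on $\{z,q_0,q_1,\dots\}$. Then $|a(r(r'(0)))|=1$. In particular, $r$ and $r'$ do not both fix $0$.
\end{proposition}

\begin{proof}
Let $v\in C$. Define $v_k$ by $p_k:=6-N(z,a)$, $w:=z|a|^2$ and $q_t:=0$ for all $t$, leaving the other coordinates unchanged. Then $v_k\in C$ by Lemma~\ref{lem:PQ}(ii), and $v_k\to v$ on $\{z,a,p_0,p_1,\dots\}$. Every point of $C$ that agrees with $v_k$ at $z,a,p_k$ lies in $F=\{w=z|a|^2\}$ by Lemma~\ref{lem:PQ}(iv). So $r(v)\in F$ by Lemma~\ref{lem:force}(ii). Next define $v'_k$ by $q_k:=1$, $w:=z$ and $p_s:=0$ for all $s$. Then $v'_k\in C$ by Lemma~\ref{lem:PQ}(iii), $v'_k\to v$ on $\{z,q_0,q_1,\dots\}$, and every point of $C$ with $q_k=1$ lies in $F'=\{w=z\}$. So $r'(v)\in F'$. Apply Lemma~\ref{lem:collide} to the point $v_c$ with $z=c$ and all other coordinates $0$, for which the left sides of \eqref{eq:P} and \eqref{eq:Q} are $2c^2$ and $c$.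
\end{proof}

Such pairs do exist, which is why the final space will be Valdivia. Put
\begin{equation}\label{eq:model}
r(z,a,w,p,q)=(z,a,z|a|^2,p,0),\qquad r'(z,a,w,p,q)=(z,1,z,0,q).
\end{equation}
These maps send $C$ into $C$ by Lemma~\ref{lem:PQ}(ii) and (iii), and both compositions send $(z,a,w,p,q)$ to $(z,1,z,0,0)$. At $a=1$ the two safe values coincide.

The cell itself is no counterexample: it is metrizable, so it is a $\Sigma$-subset of itself. A saturated pair may simply contain all its coordinates. We need so many cells that two suitable saturated pairs split one of them as in Proposition~\ref{prop:cell}.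

\section{A grid of cells}\label{sec:K}

We place a cell at each position $(m,n)$ of a grid $I\times J$. All cells share $z$; the cells of row $m$ share $a_m$ and a family $p_{m,s}$; the cells of column $n$ share a family $q_{n,t}$; and $w_{m,n}$ belongs to one cell. We want a pair $(S',\Theta')$ that sees the $q$'s of a column $\delta$ but nothing of a row $m$, and a pair $(S,\Theta)$ that sees row $m$ but nothing of column $\delta$.

The sizes come from the order of the choices. The set $S'$ is chosen after $\delta$, as a countable set containing the $q_{\delta,t}$, and the row $m$ is chosen after $S'$; this needs $\aleph_1$ rows. The column $\delta$ is chosen after $S$, so $S$ is chosen before $m$ is known and has to serve all rows. Hence $|S|=\aleph_1$, and $\aleph_2$ columns guarantee that one is missed.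

Sharing creates a new difficulty. Raising $q_{\delta,t}$ to $1$ forces $w_{m',\delta}$ in every cell that uses $q_{\delta,t}$, and some of these coordinates lie in $S'$. For the convergence in Lemma~\ref{lem:force}, each of them may be changed only finitely often. So the cells of a column must use almost disjoint sets of $q$'s, and the cells of a row almost disjoint sets of $p$'s, where two sets are \emph{almost disjoint} if their intersection is finite. For the rows, subsets of $\mathbb N$ suffice. For the columns they may not: there are only $2^{\aleph_0}$ subsets of $\mathbb N$, which is fewer than $\aleph_2$ under the continuum hypothesis. We use sequences of ordinals below $\omega_2$ instead.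

\subsection*{Definition of $K$}

Let $I=\omega_1$, let $J$ be the set of ordinals $\delta<\omega_2$ of cofinality $\omega$, and let $E$ be a set of cardinality $\kappa\ge\aleph_2$.
\begin{itemize}
\item Let $\rho_m$, $m\in I$, be infinite, pairwise almost disjoint subsets of $\mathbb N$. To obtain them, identify $\mathbb N$ with the set of finite $0$--$1$ sequences, and assign to each of $\aleph_1$ different infinite $0$--$1$ sequences the set of its finite initial segments.
\item For $\delta\in J$ let $\eta_\delta\subset\delta$ be the range of a strictly increasing sequence with supremum $\delta$. If $n<\delta$ are in $J$, then $\eta_n\subset n$ while all but finitely many elements of $\eta_\delta$ exceed $n$. So the $\eta_\delta$ are pairwise almost disjoint.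
\end{itemize}
Let $\Omega^*$ be the set of symbols $z$, $a_m$, $p_{m,s}$, $q_{n,t}$, $w_{m,n}$ with $m\in I$, $n\in J$, $s<\omega_2$, $t\in\mathbb N$, and let $\Omega=\Omega^*\cup\{e_i:i\in E\}$. Then $|\Omega^*|=\aleph_2$ and $|\Omega|=\kappa$. The same symbols denote the coordinate functions on $\mathbb K^\Omega$. Let $K$ be the set of all $v\in\mathbb K^\Omega$ such that, for all values of the indices,
\begin{gather}
|z|,\ |a_m|,\ |q_{n,t}|,\ |w_{m,n}|,\ |e_i|\le1,\tag{K1}\label{eq:K1}\\
N(z,a_m)+|p_{m,s}|\le6,\tag{K2}\label{eq:K2}\\
\bigl|w_{m,n}-z|a_m|^2\bigr|+N(z,a_m)+|p_{m,s}|\le6\quad\text{if }s\in\eta_n,\tag{K3}\label{eq:K3}\\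
|w_{m,n}-z|+2|q_{n,t}|\le2\quad\text{if }t\in\rho_m.\tag{K4}\label{eq:K4}
\end{gather}
Conditions \eqref{eq:K3} and \eqref{eq:K4} are \eqref{eq:P} and \eqref{eq:Q} for the cell at $(m,n)$, which uses $p_{m,s}$ for $s\in\eta_n$ and $q_{n,t}$ for $t\in\rho_m$. Condition \eqref{eq:K2} bounds also those $p_{m,s}$ that no cell uses. The coordinates $e_i$ serve only to set the density character.

The set $K$ contains $0$. It is closed and each coordinate is bounded on it, so it is compact by Tychonoff's theorem. It is invariant under $G$, and it is convex by Lemma~\ref{lem:PQ} and the convexity of $N$.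

\subsection*{$K$ is a dual ball}

\begin{lemma}\label{lem:ball}
Let $K\subset\mathbb K^\Omega$ be nonempty, compact, convex and invariant under $G$. Let $X$ be the closed linear span of the coordinate functions in $C(K,\mathbb K)$ with the supremum norm. Then $\mathrm{ev}:K\to(B_{X^*},w^*)$, $\mathrm{ev}(x)(f)=f(x)$, is a homeomorphism with $\mathrm{ev}(0)=0$ and $\mathrm{ev}(\lambda x)=\lambda\,\mathrm{ev}(x)$ for $\lambda\in G$. Also $\operatorname{dens}X\le\max(|\Omega|,\aleph_0)$.
\end{lemma}

\begin{proof}
We have $0=\frac12x+\frac12(-x)\in K$. The identities $f(0)=0$, $f(\lambda x)=\lambda f(x)$ for $\lambda\in G$, and $f(cx+(1-c)y)=cf(x)+(1-c)f(y)$ for $0\le c\le1$ hold for coordinate functions and pass to linear combinations and uniform limits, so they hold for all $f\in X$. Hence $\mathrm{ev}$ satisfies the two stated identities and has convex image. It maps into $B_{X^*}$, it is continuous by the definition of $w^*$, and it is injective because $X$ contains the coordinates. So it is an embedding with compact convex image.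

Suppose $\varphi\in B_{X^*}\setminus\mathrm{ev}(K)$. In the locally convex space $(X^*,w^*)$, whose continuous linear functionals are the evaluations at points of $X$, the Hahn--Banach separation theorem gives $f\in X$ with $\operatorname{Re}\varphi(f)>\sup_{x\in K}\operatorname{Re}f(x)$. For $x\in K$ choose $\theta\in G$ with $\theta f(x)=|f(x)|$; then $f(\theta x)=|f(x)|$. So the supremum equals $\|f\|$, and $\operatorname{Re}\varphi(f)>\|f\|$ contradicts $\|\varphi\|\le1$.

Finally, linear combinations of coordinate functions with coefficients in a countable dense subfield of $\mathbb K$ are dense in $X$.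
\end{proof}

Let $X$ be this space for our $K$. Then $\operatorname{dens}X\le\kappa$. For $i\ne j$ in $E$, the point with $e_i=1$, $e_j=-1$ and all other coordinates $0$ lies in $K$, so $\|e_i-e_j\|=2$. The $\kappa$ open balls of radius $1$ about the $e_i$ are pairwise disjoint, and therefore $\operatorname{dens}X=\kappa$.

\subsection*{$K$ is Valdivia}

The maps \eqref{eq:model} suggest the default values: $a_m=1$, $p=q=0$ and $w_{m,n}=z|a_m|^2$. The embedding measures the deviation from them.

\begin{proposition}\label{prop:vald}
$K$ is Valdivia.
\end{proposition}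

\begin{proof}
Define $h:K\to\mathbb K^\Omega$ by
\[
h(v)=\bigl(z,\ (a_m-1)_m,\ (p_{m,s})_{m,s},\ (q_{n,t})_{n,t},\ (w_{m,n}-z|a_m|^2)_{m,n},\ (e_i)_i\bigr).
\]
It is continuous, and it is injective because $h(v)$ determines $z$ and $a_m$ and then $w_{m,n}$. Let $v\in K$, and let $I_0\subset I$, $J_0\subset J$, $S_0\subset\omega_2$, $T_0\subset\mathbb N$, $E_0\subset E$ be finite. Define $v'$ by $z'=z$ and
\begin{itemize}
\item $a'_m=a_m$ if $m\in I_0$, and $a'_m=1$ otherwise;
\item $p'_{m,s}=p_{m,s}$ if $(m,s)\in I_0\times S_0$, and $p'_{m,s}=0$ otherwise;
\item $q'_{n,t}=q_{n,t}$ if $(n,t)\in J_0\times T_0$, and $q'_{n,t}=0$ otherwise;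
\item $w'_{m,n}=w_{m,n}$ if $(m,n)\in I_0\times J_0$, and $w'_{m,n}=z|a'_m|^2$ otherwise;
\item $e'_i=e_i$ if $i\in E_0$, and $e'_i=0$ otherwise.
\end{itemize}
Condition \eqref{eq:K1} holds for $v'$ since $|z||a'_m|^2\le1$. Condition \eqref{eq:K2} holds since either $p'_{m,s}=0$ and $N\le4$, or $a_m$ and $p_{m,s}$ are unchanged. For \eqref{eq:K3} and \eqref{eq:K4} at $(m,n)$ there are three cases. If $m\in I_0$ and $n\in J_0$, then $z,a_m,w_{m,n}$ are unchanged and each $p$ and $q$ is unchanged or $0$; use Lemma~\ref{lem:PQ}(i). If $m\in I_0$ and $n\notin J_0$, then $w'_{m,n}=z|a'_m|^2$ and all $q'_{n,t}$ vanish; use Lemma~\ref{lem:PQ}(ii). If $m\notin I_0$, then $w'_{m,n}=z$ and all $p'_{m,s}$ vanish; use Lemma~\ref{lem:PQ}(iii). So $v'\in K$. Only finitely many coordinates of $h(v')$ are nonzero, and the finite sets can be chosen so that $v'$ agrees with $v$ at any given finite set of coordinates. So the $\Sigma$-subset of $h$ is dense.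
\end{proof}

This $\Sigma$-subset misses $0$, because $h(0)$ has the value $-1$ at each of the $\aleph_1$ coordinates $a_m$. We now show that no other embedding does better.

\section{No dense $\Sigma$-subset of $K$ contains $0$}\label{sec:zero}

Suppose that $h:K\to\mathbb R^\Gamma$ is an arbitrary embedding such that $A=h^{-1}(\Sigma(\Gamma))$ is dense and $0\in A$. We apply Section~\ref{sec:retr} with $L=K$. The set $\Gamma_0=\operatorname{supp}0$ is countable; this is the only use of the assumption $0\in A$.

\subsection*{The two pairs}

The first pair must contain the $p_{m,s}$ with $s\in\eta_\delta$ and must miss column $\delta$. We arrange that its trace on $\Omega^*$ is exactly the part of the grid to the left of $\delta$. For $\alpha<\omega_2$ let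
\begin{multline*}
\Omega^\alpha=\{z\}\cup\{a_m:m\in I\}\cup\{p_{m,s}:m\in I,\ s<\alpha\}\\
\cup\{q_{n,t}:n\in J,\ n<\alpha,\ t\in\mathbb N\}\cup\{w_{m,n}:m\in I,\ n\in J,\ n<\alpha\}.
\end{multline*}
These sets have cardinality $\aleph_1$, they increase with $\alpha$, their union is $\Omega^*$, and $\Omega^\delta=\bigcup_{\alpha<\delta}\Omega^\alpha$ for limit ordinals $\delta$. By the regularity of $\omega_2$, every subset of $\Omega^*$ of cardinality at most $\aleph_1$ lies in some $\Omega^\alpha$. Using Lemma~\ref{lem:exist}, choose a saturated pair $(S_0,\Theta_0)$ of size at most $\aleph_1$ with $\Gamma_0\subset\Theta_0$. Given $(S_i,\Theta_i)$, choose $\alpha_i<\omega_2$, larger than the earlier $\alpha_j$, with $S_i\cap\Omega^*\subset\Omega^{\alpha_i}$, and then a saturated pair $(S_{i+1},\Theta_{i+1})$ of size at most $\aleph_1$ containing $(S_i\cup\Omega^{\alpha_i},\Theta_i)$. Let $(S,\Theta)$ be the union of these pairs and let $\delta=\sup_i\alpha_i$. Then $(S,\Theta)$ is saturated, $\delta<\omega_2$ has cofinality $\omega$, so that $\delta\in J$, and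
\[
S\cap\Omega^*=\bigcup_i\Omega^{\alpha_i}=\Omega^\delta .
\]

Let $(S',\Theta')$ be a countable saturated pair with $z\in S'$, $q_{\delta,t}\in S'$ for all $t\in\mathbb N$, and $\Gamma_0\subset\Theta'$. Since $S'$ is countable and $I$ is not, we can fix $m\in I$ such that $S'$ contains none of the coordinates $a_m$, $p_{m,s}$, $w_{m,n}$ of row $m$. See Figure~\ref{fig:grid}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!20] (0,0) rectangle (5,3.4);
\draw[thick] (0,0) rectangle (8,1);
\draw[->] (0,0) -- (8.6,0) node[right] {$\omega_2$};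
\draw[->] (0,0) -- (0,3.8) node[above] {$\omega_1$};
\draw[dashed] (5,0) -- (5,3.4);
\draw[dashed] (0,2.3) -- (8,2.3);
\node[below] at (5,0) {$\delta$};
\node[left] at (0,2.3) {$m$};
\foreach \x in {1.4,2.9,3.8,4.3,4.6} \fill (\x,2.3) circle (1.6pt);
\draw[fill=white,thick] (5,2.3) circle (2.6pt);
\node[above right] at (5,2.3) {$w_{m,\delta}$};
\node[below] at (2.9,2.25) {$p_{m,s_k}$};
\node at (1,3) {$S$};
\node at (6.6,0.5) {rows met by $S'$};
\end{tikzpicture}
\caption{The position $(m',s)\in\omega_1\times\omega_2$ carries the coordinate $p_{m',s}$ and, if $s\in J$, the coordinate $w_{m',s}$. The set $S$ contains exactly those in the shaded region to the left of $\delta$, among them the $p_{m,s_k}$ (dots) with $s_k\in\eta_\delta$, which increase to $\delta$. The countable set $S'$ meets only countably many rows, not row $m$, and contains all $q_{\delta,t}$. The coordinate $w_{m,\delta}$ lies in neither set.}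
\label{fig:grid}
\end{figure}

Let $r$ and $r'$ be the maps of the two pairs. By Lemma~\ref{lem:retr} they are based on $S$ and $S'$, they commute, they preserve $z$, and $r(0)=r'(0)=0$ because $\Gamma_0\subset\Theta\cap\Theta'$. Put
\[
F=\{v\in K:w_{m,\delta}=z|a_m|^2\},\qquad F'=\{v\in K:w_{m,\delta}=z\}.
\]
The next two lemmas repeat the two modifications of the single cell, now carried out in every cell that uses the raised coordinate.

\begin{lemma}\label{lem:row}
$r(K)\subset F$.
\end{lemma}

\begin{proof}
Let $v\in K$. Write $\eta_\delta=\{s_0<s_1<\cdots\}$ and $J_k=\{n\in J:s_k\in\eta_n\}$, the set of columns whose cell in row $m$ uses $p_{m,s_k}$. Let $v_k$ agree with $v$ except that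
\[
p_{m,s_k}:=6-N(z,a_m),\qquad\text{and for }n\in J_k:\quad w_{m,n}:=z|a_m|^2,\quad q_{n,t}:=0\ \ (t\in\mathbb N).
\]
We check that $v_k\in K$. Condition \eqref{eq:K1} holds as $|z||a_m|^2\le1$, and \eqref{eq:K2} holds, with equality at $(m,s_k)$ because $6-N(z,a_m)>0$. Consider \eqref{eq:K3} and \eqref{eq:K4} at a cell $(m',n)$.
\begin{itemize}
\item $n\notin J_k$. Neither $w_{m',n}$ nor any $q_{n,t}$ has changed, and $p_{m,s_k}$ is not used since $s_k\notin\eta_n$. Nothing has changed.
\item $n\in J_k$, $m'=m$. Use Lemma~\ref{lem:PQ}(ii).
\item $n\in J_k$, $m'\ne m$. Only the $q_{n,t}$ have changed, to $0$. Use Lemma~\ref{lem:PQ}(i).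
\end{itemize}
Next, $v_k|_S\to v|_S$. The coordinate $p_{m,s}$ is changed for at most one $k$. A coordinate $w_{m,n}$ or $q_{n,t}$ in $S$ has $n<\delta$, and it is changed only if $s_k\in\eta_n\cap\eta_\delta$, which happens for finitely many $k$. No other coordinate is ever changed.

Finally, $z$, $a_m$ and $p_{m,s_k}$ belong to $\Omega^\delta\subset S$, since $s_k<\delta$. If $y\in K$ agrees with $v_k$ on $S$, then $|p_{m,s_k}(y)|=6-N(z(y),a_m(y))$, and \eqref{eq:K3} for the indices $m,\delta,s_k$ gives $y\in F$ by Lemma~\ref{lem:PQ}(iv). Lemma~\ref{lem:force}(ii) yields $r(v)\in F$.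
\end{proof}

\begin{lemma}\label{lem:col}
$r'(K)\subset F'$.
\end{lemma}

\begin{proof}
Let $v\in K$. Write $\rho_m=\{t_0<t_1<\cdots\}$ and $I_k=\{m'\in I:t_k\in\rho_{m'}\}$, the set of rows whose cell in column $\delta$ uses $q_{\delta,t_k}$. Let $v_k$ agree with $v$ except that
\[
q_{\delta,t_k}:=1,\qquad\text{and for }m'\in I_k:\quad w_{m',\delta}:=z,\quad p_{m',s}:=0\ \ (s<\omega_2).
\]
Condition \eqref{eq:K1} holds as $|z|\le1$, and \eqref{eq:K2} holds as each $p$ is unchanged or $0$. Consider \eqref{eq:K3} and \eqref{eq:K4} at a cell $(m',n)$.
\begin{itemize}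
\item $m'\notin I_k$. Neither $w_{m',n}$ nor any $p_{m',s}$ has changed, and $q_{\delta,t_k}$ is not used since $t_k\notin\rho_{m'}$. Nothing has changed.
\item $m'\in I_k$, $n=\delta$. Use Lemma~\ref{lem:PQ}(iii).
\item $m'\in I_k$, $n\ne\delta$. Only the $p_{m',s}$ have changed, to $0$. Use Lemma~\ref{lem:PQ}(i).
\end{itemize}
So $v_k\in K$. Next, $v_k|_{S'}\to v|_{S'}$. The coordinate $q_{\delta,t}$ is changed for at most one $k$. A coordinate $w_{m',\delta}$ or $p_{m',s}$ in $S'$ has $m'\ne m$ by the choice of $m$, and it is changed only if $t_k\in\rho_{m'}\cap\rho_m$, which happens for finitely many $k$. No other coordinate is ever changed.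

Finally, $q_{\delta,t_k}\in S'$. If $y\in K$ agrees with $v_k$ on $S'$, then $q_{\delta,t_k}(y)=1$, and \eqref{eq:K4} for the indices $m,\delta,t_k$ gives $y\in F'$. Lemma~\ref{lem:force}(ii) yields $r'(v)\in F'$.
\end{proof}

In the first proof $\delta\in J_k$ for every $k$, so the coordinates $w_{m,\delta}$ and $q_{\delta,t}$ are reset at every step; in the second $m\in I_k$ for every $k$, so $w_{m,\delta}$ and $p_{m,s}$ are. This is why $S$ has to miss column $\delta$ and $S'$ has to miss row $m$.

\begin{proof}[Proof of Theorem~\ref{thm:no}]
For $0\le c\le1$ let $v_c$ be the point with $z=c$ and all other coordinates $0$. The left sides of \eqref{eq:K2} and \eqref{eq:K3} equal $2c^2$ and that of \eqref{eq:K4} equals $c$, so $v_c\in K$; also $c\mapsto v_c$ is continuous and $v_0=0$. By Lemmas~\ref{lem:row} and~\ref{lem:col}, Lemma~\ref{lem:collide} applies with $a=a_m$ and $w=w_{m,\delta}$, and gives $|a_m(r(r'(0)))|=1$. But $r(r'(0))=0$. This contradiction shows that no dense $\Sigma$-subset of $K$ contains $0$. By Lemma~\ref{lem:zero}, no dense $\Sigma$-subset $A$ of $K$ satisfies $\lambda A=A$ for some $\lambda\in G\setminus\{1\}$,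 and $K$ is Valdivia by Proposition~\ref{prop:vald}.

The homeomorphism $\mathrm{ev}$ of Lemma~\ref{lem:ball} carries dense $\Sigma$-subsets to dense $\Sigma$-subsets in both directions, sends $0$ to $0$ and commutes with multiplication by elements of $G$. So all three statements hold for $(B_{X^*},w^*)$, and $\operatorname{dens}X=\kappa$ was shown in Section~\ref{sec:K}. The case $\lambda=-1$ is the statement about symmetric sets.
\end{proof}

\begin{thebibliography}{1}
\bibitem{comv} \emph{Complex Banach Spaces with Valdivia Dual Unit Ball}, \texttt{https://www.eweb.unex.es/eweb/extracta/Vol-20-3/20P3comv.pdf}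
\end{thebibliography}
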